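# Word problems in subvarieties of $\mathcal N_c^2$: why $\mathcal N_3\mathcal A$ is not an indicator variety

## 1. Metabelian Lie algebras: the case $c=1$

Throughout, $K$ is a field of characteristic zero whose elements can be given as finite data and whose operations and equality are decidable. All algebras are Lie algebras over $K$. We write $[a,b,c]=[[a,b],c]$ and so on, $\gamma_1(L)=L$, $\gamma_{i+1}(L)=[\gamma_i(L),L]$, $L'=\gamma_2(L)$, $\mathbb N=\{0,1,2,\dots\}$.

**Definition (varieties and products).** A variety is the class of all algebras satisfying a given set of identities. $\mathcal A$ is the variety of abelian algebras, and $\mathcal N_c$ is the variety of nilpotent algebras of class at most $c$. The product $\mathcal U\mathcal V$ consists of all $L$ that have an ideal $I\in\mathcal U$ with $L/I\in\mathcal V$. We write $\mathcal N_c^2=\mathcal N_c\mathcal N_c$.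

For instance $L\in\mathcal A^2=\mathcal A\mathcal A$ means that $L'$ is abelian (metabelian algebras), and $L\in\mathcal N_3\mathcal A$ means that $L'$ is nilpotent of class at most $3$.

**Definition (word problem).** An algebra finitely presented in $\mathcal V$ is a quotient of a finitely generated free algebra of $\mathcal V$ by an ideal generated, as an ideal, by finitely many elements. It has decidable word problem if some algorithm decides whether two given elements, written in the generators, are equal. A variety $\mathcal V$ has decidable word problem if every algebra finitely presented in $\mathcal V$ has.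

The algorithm may depend on the algebra. In particular it may use any finite amount of data attached to the algebra, whether or not we know how to compute these data. We use this freedom constantly.

**Definition (indicator variety).** Within a given class of varieties, $\mathcal I$ is an indicator variety for a property $P$ if every variety $\mathcal V$ of the class has $P$ if and only if $\mathcal V\cap\mathcal I$ has $P$.

A trivial example: within the class of subvarieties of $\mathcal N_c^2$, the variety $\mathcal N_c^2$ is an indicator for every $P$, because $\mathcal V\cap\mathcal N_c^2=\mathcal V$. An indicator is useful when it is small. Conjecture 5.2 of the survey "Algorithmic Problems In Varieties" proposes one. Our question is whether it is right, that is, whether the following holds for every $c\ge1$.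

> $(S_c)$ Every subvariety $\mathcal V\subseteq\mathcal N_c^2$ has decidable word problem if and only if $\mathcal V\cap\mathcal N_3\mathcal A$ has decidable word problem.

**Proposition 1.** $(S_1)$ is true. Moreover every subvariety of $\mathcal N_1^2=\mathcal A^2$ has decidable word problem, so for $c=1$ both sides of the equivalence always hold.

*Proof.* An abelian algebra is nilpotent of class at most $3$, so $\mathcal A^2\subseteq\mathcal N_3\mathcal A$ and $\mathcal V\cap\mathcal N_3\mathcal A=\mathcal V$. This proves $(S_1)$.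

For the second statement let $F$ be the free metabelian algebra on $x_1,\dots,x_n$. Every algebra on $n$ generators that is finitely presented in a subvariety of $\mathcal A^2$ has the form $F/R$ for some ideal $R$. Bracketing from the right makes $F'$ a module over $U(F/F')=K[X_1,\dots,X_n]$, with $X_i$ acting as $a\mapsto[a,x_i]$. This is well defined because $F'$ is abelian. The module is generated by the $[x_i,x_j]$, $i<j$, because $F'$ is spanned by left-normed commutators $[x_i,x_j,x_{k_1},\dots]$. Let $l=\binom n2$, and let $T\subseteq K[X]^l$ be the set of all $(u_{ij})$ with $\sum[x_i,x_j]\cdot u_{ij}\in R$. It is a submodule, so it is finitely generated by Hilbert's basis theorem, and membership in it is decidable (division by a Gröbner basis; this is also Lemma 7(a) below with $G$ abelian).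

Now let $w$ be given. Fix finitely many elements of $R$ whose linear parts form a basis of $(R+F')/F'$. By linear algebra decide whether the linear part of $w$ lies in $(R+F')/F'$. If not, $w\notin R$. If so, subtract a combination of the fixed elements. What remains lies in $F'$. Write it as $\sum[x_i,x_j]\cdot u_{ij}$ and test whether $(u_{ij})\in T$. $\square$

What changes at $c=2$? Two things, and they pull in different directions.

First, $\mathcal N_2^2$ is not contained in $\mathcal N_3\mathcal A$, so $\mathcal V\cap\mathcal N_3\mathcal A$ may fail to see part of the algebras in $\mathcal V$.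

Second, Noetherianity is lost. If $I=\gamma_3(L)$ has class $2$, then $I'$ is an image of $I/I'\otimes I/I'$, and $L$ acts on this tensor product *diagonally*, $(a\otimes b)v=av\otimes b+a\otimes bv$. The simplest model is $K[X]\otimes K[Y]=K[X,Y]$ with one element acting as multiplication by $X+Y$. Since $K[X,Y]=K[X+Y][X]$, this is a free $K[X+Y]$-module with basis $1,X,X^2,\dots$, and it is not finitely generated.

So undecidability is conceivable in a subvariety of $\mathcal N_2^2$. The question is whether it can be placed where $\mathcal N_3\mathcal A$ does not look.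

## 2. The part of an algebra in $\mathcal N_2^2$ that $\mathcal N_3\mathcal A$ cannot see

**Actions.** An associative word acts on $L$ from the right by $a\cdot(v_1\cdots v_n)=[a,v_1,\dots,v_n]$. The Jacobi identity says $a\cdot(vw-wv)=[a,[v,w]]$, so $L$ is a right module over its enveloping algebra $U(L)$, and for $v\in L$
$$[a,b]\cdot v=[a\cdot v,b]+[a,b\cdot v].\tag{1}$$

**Membership criteria.** If $I\in\mathcal N_2$ is an ideal with $L/I\in\mathcal N_2$, then $\gamma_3(L)\subseteq I$, so $\gamma_3(\gamma_3(L))\subseteq\gamma_3(I)=0$. Conversely, if $\gamma_3(\gamma_3(L))=0$, take $I=\gamma_3(L)$. The same argument works in the other cases: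
$$L\in\mathcal N_2^2\iff\gamma_3(\gamma_3(L))=0,\qquad L\in\mathcal N_d\mathcal A\iff\gamma_{d+1}(L')=0,\qquad L\in\mathcal A\mathcal N_2\iff[\gamma_3(L),\gamma_3(L)]=0.$$

**Example.** Let $\mathfrak h$ have basis $x,y,z$ with $[y,x]=z$ central. Let $\mathfrak h$ act on $K[t]$ by $g\cdot x=tg$, $g\cdot y=g'$, $g\cdot z=-g$. This is a right module, since $g\cdot(yx-xy)=tg'-(tg)'=-g$ and $z$ acts by a scalar. In the semidirect product $L=\mathfrak h\oplus K[t]$ (with $K[t]$ an abelian ideal) we have $\gamma_3(L)\subseteq K[t]$, so $L\in\mathcal A\mathcal N_2\subseteq\mathcal N_2^2$. But $z\in L'$ and $g=-[g,z]$ for every $g\in K[t]$. Hence $K[t]\subseteq L'$, and by iteration $K[t]\subseteq\gamma_{d+1}(L')$ for every $d$. In every quotient of $L$ that lies in some $\mathcal N_d\mathcal A$ the whole of $K[t]$ vanishes.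

Generally, an element $f$ with $f=\pm[f,z]$, $z\in L'$, is invisible to every $\mathcal N_d\mathcal A$. Our counterexample lives on such elements. Put
$$\mathcal Z=\{L:[\gamma_3(L),\gamma_3(L),L]=0\},$$
$$\mathcal V=\{L\in\mathcal N_2^2:\ [a,z_1,z_2,b,w]=0\ \text{ for all }a,b\in\gamma_3(L),\ z_1,z_2\in L',\ w\in L\}.$$
These are varieties: $\gamma_3(L)$ and $L'$ are spanned by values of $[t_1,t_2,t_3]$ and $[t_1,t_2]$, and the conditions are multilinear. If $L\in\mathcal Z$, then $\gamma_3(\gamma_3(L))\subseteq[\gamma_3(L),\gamma_3(L),L]=0$, and $[a,z_1,z_2]\in\gamma_3(L)$, so $[a,z_1,z_2,b,w]=0$. Thus $\mathcal Z\subseteq\mathcal V\subseteq\mathcal N_2^2$. Also $\mathcal A\mathcal N_2\subseteq\mathcal Z$.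

**Theorem 2.** (a) $\mathcal V\cap\mathcal N_3\mathcal A=\mathcal N_2^2\cap\mathcal N_3\mathcal A$, and this variety has decidable word problem. (b) $\mathcal V$ has undecidable word problem. As $\mathcal V\subseteq\mathcal N_2^2\subseteq\mathcal N_c^2$ for $c\ge2$, the "if" direction of $(S_c)$ fails for every $c\ge2$, over every field $K$ as above.

**Theorem 3.** $\mathcal N_2^2$, and $\mathcal N_2^2\cap\mathcal N_d\mathcal A$ for every $d\ge1$, have decidable word problem.

**Theorem 4.** Let $c\ge2$ and let $\mathcal I$ be an indicator variety for decidability of the word problem within the class of subvarieties of $\mathcal N_c^2$. Then $\mathcal A\mathcal N_2\subseteq\mathcal I$ and $\mathcal N_2^2\cap\mathcal I\not\subseteq\mathcal Z$. In particular no $\mathcal N_d\mathcal A$ ($d\ge1$), nor $\mathcal A\mathcal N_2$ itself, is an indicator.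

Sections 3–5 prove undecidability, Sections 6–8 prove Theorem 3, and Section 9 proves Theorem 4, which is not needed for the disproof.

## 3. Polynomial equations read off from a left and a right ideal of the Weyl algebra

By the Matiyasevich–Robinson–Davis–Putnam theorem, fix $p\in\mathbb Z[k_0,\dots,k_r]$, $r\ge1$, such that
$$S=\{m\in\mathbb N:\ \exists\,\kappa\in\mathbb N^{r+1},\ \kappa_0=m,\ p(\kappa)=0\}$$
is not recursive. Adding dummy variables does not change $S$, so $r$ may be taken as large as we like.

Our aim is a linear-algebra problem whose answer is "$m\in S$". On $K[x]=K[x_0,\dots,x_r]$ let $\theta_i=x_i\partial_i$. These operators commute, and $p(\theta)(x^\kappa)=p(\kappa)x^\kappa$. Put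
$$E=K[x]\Big/\sum_{i=1}^r p(\theta)\bigl((1-x_i)K[x]\bigr).$$
The subspace that we factor out is spanned by the elements $p(\theta)\bigl((1-x_i)x^\kappa\bigr)$, so $E$ is defined by the relations
$$p(\kappa)\,x^\kappa=p(\kappa+\varepsilon_i)\,x^{\kappa+\varepsilon_i}\qquad(\kappa\in\mathbb N^{r+1},\ 1\le i\le r),\tag{2}$$
where $\varepsilon_i$ is the $i$th unit vector.

**Example.** Let $r=1$, $p=k_0-2k_1$, so $S$ is the set of even numbers. For $m=2$, relation (2) with $\kappa=(2,0)$ reads $2x_0^2=0\cdot x_0^2x_1$, so $p(\theta)(x_0^2)=2x_0^2$ is $0$ in $E$. For $m=1$ the relations identify all the elements $(1-2j)x_0x_1^j$, $j\ge0$, with each other. No coefficient is zero, so the functional with $x_0x_1^j\mapsto1/(1-2j)$ (and all other monomials $\mapsto0$) respects the relations and sends $p(\theta)(x_0)=x_0$ to $1\ne0$.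

The Weyl algebra $A$ is generated by $x_i,y_i$ $(0\le i\le r)$ with $x_ix_j=x_jx_i$, $y_iy_j=y_jy_i$, $y_ix_j-x_jy_i=\delta_{ij}$. It has the basis $x^\alpha y^\beta$ and acts on $K[x]$ from the left with $y_i=\partial_i$. Now $\theta_i=x_iy_i\in A$. Let
$$\rho=\sum_{i=1}^r p(\theta)(1-x_i)A\ \ (\text{a right ideal}),\qquad \Lambda=\sum_{i=0}^rAy_i\ \ (\text{a left ideal}).$$

**Lemma 5.** (a) The map $u\mapsto u(1)$ induces an isomorphism $A/(\rho+\Lambda)\cong E$. (b) $p(\theta)x_0^m\in\rho+\Lambda$ if and only if $m\in S$.

*Proof.* (a) $\Lambda$ is spanned by the $x^\alpha y^\beta$ with $\beta\ne0$, and these annihilate $1$, while $x^\alpha(1)=x^\alpha$. So $u\mapsto u(1)$ induces $A/\Lambda\cong K[x]$. The image of $p(\theta)(1-x_i)u$ is $p(\theta)\bigl((1-x_i)u(1)\bigr)$, and $u(1)$ runs over all of $K[x]$. So $\rho$ has image $\sum_{i\ge1}p(\theta)((1-x_i)K[x])$.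

(b) By (a) we must decide when the class of $p(\theta)(x_0^m)=p(m,0,\dots,0)x_0^m$ in $E$ is zero. Starting from $(m,0,\dots,0)$ and adding $\varepsilon_i$'s with $i\ge1$ we reach every $\kappa$ with $\kappa_0=m$. By (2), $p(\theta)(x_0^m)=p(\kappa)x^\kappa$ in $E$ for all these $\kappa$. If $m\in S$, one of them has $p(\kappa)=0$, and the class is zero. If $m\notin S$, then $p(\kappa)\neq0$ whenever $\kappa_0=m$, also in $K$, because $\operatorname{char}K=0$. Define a linear functional $\ell$ on $K[x]$ by $\ell(x^\kappa)=1/p(\kappa)$ if $\kappa_0=m$ and $\ell(x^\kappa)=0$ otherwise. On $p(\kappa)x^\kappa-p(\kappa+\varepsilon_i)x^{\kappa+\varepsilon_i}$, $i\ge1$, its value is $1-1=0$ if $\kappa_0=m$, and $0-0=0$ if not. So $\ell$ is defined on $E$, and $\ell(p(\theta)(x_0^m))=1$. The class is not zero. $\square$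

So membership in the *sum of a right and a left ideal* of $A$ can be undecidable, though all the data are finite. We now build a Lie algebra that contains this sum.

## 4. A finite presentation that encodes $\rho+\Lambda$

Let $\mathfrak h$ be the Heisenberg algebra with basis $x_i,y_i$ $(0\le i\le r)$, $z$, where $[y_i,x_j]=\delta_{ij}z$ and all other brackets of basis elements are $0$ (up to skew symmetry). Then $A=U(\mathfrak h)/(z-1)$.

Suppose that a Lie algebra contains an image of $\mathfrak h$ and an element $f$ with $[f,z]=f$. Then $f$ generates a right $A$-module, and finitely many relations $f\cdot p(\theta)(1-x_i)=0$ kill $f\cdot\rho$. The right ideal costs nothing. To get the left ideal $\Lambda$, pair with a second element $q$: by (1),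
$$[f\cdot uy_i,\,q]=[f\cdot u,q]\cdot y_i-[f\cdot u,\,[q,y_i]].$$
The second term disappears if we impose $[q,y_i]=0$. The first disappears if $[f\cdot u,q]$ is central, but this is a condition for every $u\in A$, and no finite list of relations obviously gives it. It has to come from an identity of the variety. Centrality also dictates how $z$ acts on $q$: if $[q,z]=cq$, then $0=[f\cdot u,q]\cdot z=(1+c)[f\cdot u,q]$, so we need $c=-1$.

**Presentation $\Pi$.** The generators are $x_i,y_i$ $(0\le i\le r)$, $f$, $q$. With $z:=[y_0,x_0]$, and with $p(\theta)$ written as a fixed combination of words in the $x_i,y_i$, the relations are: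

- $(\Pi1)$ $[x_i,x_j]=[y_i,y_j]=0$, $[y_i,x_j]=0$ for $i\ne j$, $[y_i,x_i]=z$, $[z,x_i]=[z,y_i]=0$;
- $(\Pi2)$ $[f,z]=f$, $[q,z]=-q$;
- $(\Pi3)$ $[q,y_i]=0$ for all $i$;
- $(\Pi4)$ $f\cdot p(\theta)(1-x_i)=0$ for $1\le i\le r$.

Let $w_m=[f\cdot p(\theta)x_0^m,\ q]$ for $m\in\mathbb N$.

In any $L$ satisfying $\Pi$, $(\Pi1)$ gives a homomorphism $\mathfrak h\to L$, so $L$ is a right $U(\mathfrak h)$-module. Since $z$ is central in $U(\mathfrak h)$ and $f\cdot z=f$, $z$ acts as $1$ on $f\cdot U(\mathfrak h)$. Hence $f\cdot u$ is defined for $u\in A$, and $(f\cdot u)\cdot v=f\cdot uv$. Moreover $f=[f,z]$ and $q=-[q,z]$ lie in $[L,L']\subseteq\gamma_3(L)$, so $f\cdot u\in\gamma_3(L)$ for all $u\in A$.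

**Coinvariants.** For a right $\mathfrak h$-module $W$ let $W\mathfrak h$ be the span of all $w\cdot h$. The space of coinvariants is $W/W\mathfrak h$, the largest quotient on which $\mathfrak h$ acts as zero. For example, for a one-dimensional Lie algebra acting on $K[t]$ by multiplication by $t$ it is $K[t]/tK[t]=K$.

**Proposition 6.** Let $\mathcal U\supseteq\mathcal Z$ be a variety, and let $L$ be the algebra presented by $\Pi$ in $\mathcal U$. Suppose that
$$[f\cdot u,\,b,\,w]=0\qquad\text{for all }u\in A,\ b\in\gamma_3(L),\ w\in L.\tag{3}$$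
Then $w_m=0$ in $L$ if and only if $m\in S$. Hence $L$ has undecidable word problem.

*Proof.* **Step 1: if $m\in S$, then $w_m=0$.** Let $\beta(u)=[f\cdot u,q]$ for $u\in A$; this is a linear map $A\to L$. By $(\Pi4)$, $f\cdot p(\theta)(1-x_i)u=0$, so $\beta(\rho)=0$. For $u\in A$,
$$\beta(uy_i)=[f\cdot u,q]\cdot y_i-[f\cdot u,[q,y_i]]=0,$$
the first term by (3), as $q\in\gamma_3(L)$, and the second by $(\Pi3)$. So $\beta(\Lambda)=0$. By Lemma 5(b), $p(\theta)x_0^m\in\rho+\Lambda$, and $w_m=\beta(p(\theta)x_0^m)=0$.

**Step 2: a model $L_0$ of $\Pi$ in $\mathcal Z$.** Let $P=A/\rho$, a right $A$-module and so a right $\mathfrak h$-module with $z$ acting as $1$; let $f\in P$ be the class of $1$. Let $Q=K[x]$ with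
$$g\cdot x_i=x_ig,\qquad g\cdot y_i=\partial_ig,\qquad g\cdot z=-g.$$
This is a right $\mathfrak h$-module: $g\cdot(y_ix_j-x_jy_i)=x_j\partial_ig-\partial_i(x_jg)=-\delta_{ij}g$, and the other relations are clear. Let $q=1\in Q$. Let $Z=(P\otimes Q)/(P\otimes Q)\mathfrak h$ be the coinvariants of the diagonal action $(a\otimes g)\cdot h=a\cdot h\otimes g+a\otimes g\cdot h$. Put
$$L_0=\mathfrak h\oplus P\oplus Q\oplus Z,$$
where $\mathfrak h$ is a subalgebra, $[a,h]=a\cdot h$ for $a\in P\oplus Q$, $h\in\mathfrak h$, $[a,g]=\overline{a\otimes g}\in Z$ for $a\in P$, $g\in Q$, $[P,P]=[Q,Q]=0$, $Z$ is central, and the bracket is extended by skew symmetry.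

*Jacobi identity.* By linearity it suffices to take three elements, each in one of the four summands.

- One element in $Z$: all terms vanish, because $Z$ is central and is an ideal.
- $\mathfrak h,\mathfrak h,\mathfrak h$: clear. $\mathfrak h,\mathfrak h,P$ and $\mathfrak h,\mathfrak h,Q$: the module axiom.
- $\mathfrak h,P,P$ and $\mathfrak h,Q,Q$: every term lies in $[P,P]=0$ or $[Q,Q]=0$, or is $[0,h]$.
- $P,Q,\mathfrak h$: we need $[[a,g],h]=[a\cdot h,g]+[a,g\cdot h]$. The left side is $0$ because $Z$ is central. The right side is the class of $(a\otimes g)\cdot h$, which is $0$ in the coinvariants.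
- Three elements of $P\cup Q$: inner brackets lie in $Z$, so all terms vanish.

*$L_0\in\mathcal Z$.* $P+Q+Z$ is an ideal with quotient $\mathfrak h$ of class $2$. So $\gamma_3(L_0)\subseteq P+Q+Z$, and $[\gamma_3(L_0),\gamma_3(L_0)]\subseteq Z$ is central.

*$\Pi$ holds in $L_0$.* $(\Pi1)$ holds in $\mathfrak h$; $(\Pi2)$ holds since $f\cdot z=f$, $q\cdot z=-q$; $(\Pi3)$ holds since $\partial_i1=0$; $(\Pi4)$ holds since $p(\theta)(1-x_i)\in\rho$.

As $L_0\in\mathcal Z\subseteq\mathcal U$, there is a homomorphism $L\to L_0$ respecting the generators. It maps $w_m$ to the class $\overline{fp(\theta)x_0^m\otimes1}\in Z$.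

**Step 3: if $m\notin S$, this class is not zero.** We compare $Z$ with $E$. By Lemma 5(a), $P/\sum_iPy_i=A/(\rho+\Lambda)\cong E$. Define
$$\psi:P\otimes Q\to P\Big/\sum_iPy_i,\qquad \psi(a\otimes g)=\text{class of }a\,g(-x).$$
It vanishes on $(P\otimes Q)\mathfrak h$. We check this on the images of $a\otimes g$ under the basis of $\mathfrak h$:

- $x_j$: $ax_j\otimes g+a\otimes x_jg\mapsto ax_jg(-x)-ax_jg(-x)=0$.
- $z$: $a\otimes g-a\otimes g=0$.
- $y_i$: $ay_i\otimes g+a\otimes\partial_ig\mapsto ay_i\,g(-x)+a(\partial_ig)(-x)=a\,g(-x)\,y_i\in Py_i$, because $y_ig(-x)=g(-x)y_i-(\partial_ig)(-x)$ in $A$.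

So $\psi$ induces a map $Z\to A/(\rho+\Lambda)$ that sends the image of $w_m$ to the class of $p(\theta)x_0^m$. By Lemma 5(b) this class is non-zero when $m\notin S$, so $w_m\ne0$ in $L$.

As $m\mapsto w_m$ is computable and $S$ is not recursive, $L$ has undecidable word problem. $\square$

## 5. Centrality as an identity: first $\mathcal Z$, then $\mathcal V$

The most direct way to get (3) is to take $\mathcal U=\mathcal Z$. There (3) holds because $f\cdot u$ and $b$ lie in $\gamma_3(L)$. So **$\mathcal Z$ has undecidable word problem.**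

Does $\mathcal Z$ disprove $(S_2)$? For that we would need $\mathcal Z\cap\mathcal N_3\mathcal A$ to be decidable. Theorem 3 will tell us that $\mathcal N_2^2\cap\mathcal N_3\mathcal A$ is decidable, but decidability does not pass to subvarieties: $\mathcal Z\subseteq\mathcal N_2^2$ is undecidable and $\mathcal N_2^2$ is decidable. Nor does the proof of Theorem 3 carry over to $\mathcal Z\cap\mathcal N_3\mathcal A$. There one factors out all of $[I',F]$ (in the notation of Section 7), and for this the finiteness statement on which that proof rests, Lemma 10, is no longer available.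

The way out is to demand centrality only for elements that $\mathcal N_3\mathcal A$ cannot see. The elements $f\cdot u$ used in (3) are unchanged when they are bracketed with $z\in L'$. So it is enough to require $[a',b,w]=0$ for $a'=[a,z_1,z_2]$ with $z_1,z_2\in L'$. If $\gamma_4(L')=0$, this requirement is empty. This is the definition of $\mathcal V$.

**Proof of Theorem 2(b).** Let $\mathcal U=\mathcal V\supseteq\mathcal Z$, and let $L$ be presented by $\Pi$ in $\mathcal V$. For $u\in A$ we have $f\cdot u=[f\cdot u,z,z]$ with $f\cdot u\in\gamma_3(L)$, $z\in L'$. The identity of $\mathcal V$ gives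
$$[f\cdot u,b,w]=[f\cdot u,z,z,b,w]=0\qquad(b\in\gamma_3(L),\ w\in L),$$
which is (3). Apply Proposition 6. $\square$

**Proof of Theorem 2(a), given Theorem 3.** If $L\in\mathcal N_2^2\cap\mathcal N_3\mathcal A$, $a,b\in\gamma_3(L)\subseteq L'$ and $z_1,z_2\in L'$, then $[a,z_1,z_2,b]\in\gamma_4(L')=0$, so $L\in\mathcal V$. The inclusion $\mathcal V\cap\mathcal N_3\mathcal A\subseteq\mathcal N_2^2\cap\mathcal N_3\mathcal A$ is clear. Decidability is Theorem 3 with $d=3$. $\square$

It remains to prove Theorem 3.

## 6. Membership in a $U(G)$-submodule plus a finitely generated $U(H)$-module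

In Section 8 we must decide membership in a sum of two spaces: a submodule over a large ring, and a finitely generated module over a subring, both acting *from the same side*. Contrast this with $\rho+\Lambda$, where the sides are opposite.

We recall some standard facts. By the Poincaré–Birkhoff–Witt theorem (PBW), ordered monomials in a basis of $G$ form a basis of $U(G)$. Dickson's lemma: every subset of $\{1,\dots,m\}\times\mathbb N^d$ closed under adding elements of $\mathbb N^d$ to the second component is a finite union of sets $(i,\alpha)+\mathbb N^d$. And a proper subalgebra $H$ of a nilpotent algebra $G$ is properly contained in its normalizer: if $\gamma_i(G)\not\subseteq H$ and $\gamma_{i+1}(G)\subseteq H$, then $[\gamma_i(G),H]\subseteq\gamma_{i+1}(G)\subseteq H$.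

**Lemma 7.** Let $G$ be a finite-dimensional nilpotent Lie algebra, $H$ a subalgebra, $T$ a right submodule of $U(G)^m$, and $s_1,\dots,s_k\in U(G)^m$. Then

(a) there are $\tau_1,\dots,\tau_h\in T$ and an algorithm which, given $v\in U(G)^m$, decides whether $v\in T$ and, if so, finds $u_i\in U(G)$ with $v=\sum\tau_iu_i$;

(b) membership in $T+\sum_js_jU(H)$ is decidable.

*Proof.* **Step 1: a basis of $G$ adapted to $H$.** Climb from $0$ to $H$ and from $H$ to $G$ one dimension at a time, adding each time an element that normalizes the subalgebra already reached (within $H$ in the first part). We get a basis $g_1,\dots,g_d$ such that each $G_i=\langle g_1,\dots,g_i\rangle$ is a subalgebra, $G_{i-1}$ is an ideal of $G_i$, and $G_s=H$ with $s=\dim H$. Hence $[g_j,g_i]\in G_{j-1}$ for $i<j$.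

**Step 2: an order compatible with straightening.** Write $\alpha\in\mathbb N^d$ as $(\alpha',\alpha'')$ with $\alpha'=(\alpha_1,\dots,\alpha_s)$. Order the $\alpha''$ first by total degree, then lexicographically, comparing at the largest index where they differ. Order the $\alpha'$ lexicographically in the same sense. Let $\alpha\prec\beta$ iff $\alpha''<\beta''$, or $\alpha''=\beta''$ and $\alpha'<\beta'$. This is a translation-invariant well-order. We claim:

> if $g_k$ occurs in $[g_j,g_i]$, $i<j$, then $\varepsilon_k\prec\varepsilon_i+\varepsilon_j$.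

By Step 1, $k<j$. If $j\le s$, then all $''$-parts are $0$ and the largest index where the two vectors differ is $j$, where the values are $0<1$. If $i\le s<j$, then either $k\le s$, and the $''$-parts have degrees $0<1$, or $s<k<j$, and the degrees are equal and the comparison at index $j$ gives $0<1$. If $i,j>s$, the degrees of the $''$-parts are at most $1$ on the left and $2$ on the right.

*Example.* Let $G$ have basis $x,y,z$ with $[y,x]=z$ central, and $H=\langle y\rangle$. Take $g_1=y$, $g_2=z$, $g_3=x$, $s=1$. Then $g_1g_3=g_3g_1+g_2$, and $\varepsilon_2\prec\varepsilon_1+\varepsilon_3$: both $''$-parts have degree $1$, and index $3$ decides.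

Let $g^\alpha=g_d^{\alpha_d}\cdots g_1^{\alpha_1}$, so that *the $H$-part stands on the right*. A word in the $g_i$ with exponent vector $\alpha$ equals $g^\alpha$ plus a combination of $g^\beta$ with $\beta\prec\alpha$. This follows by induction on $\alpha$ and on the number of inversions: interchanging adjacent letters $g_i,g_j$ adds a combination of words with exponent vectors $\alpha-\varepsilon_i-\varepsilon_j+\varepsilon_k\prec\alpha$.

**Step 3: leading monomials.** Let $e_1,\dots,e_m$ be the basis of $U(G)^m$. Order the monomials $e_ig^\alpha\leftrightarrow(i,\alpha)$ first by $\alpha''$, then by $i$, then by $\alpha'$. This is a well-order, translation-invariant in $\alpha$, and for fixed $i$ it is $\prec$. Let $\mathrm{Exp}(v)$ be the largest monomial of $v\ne0$. By Step 2, $e_jg^{\alpha}g^\beta$ equals $e_jg^{\alpha+\beta}$ plus smaller monomials with the same $j$. So $\mathrm{Exp}(vg^\beta)=\mathrm{Exp}(v)+\beta$, with the same leading coefficient.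

**Step 4: proof of (a).** $\mathrm{Exp}(T\setminus0)$ is closed under adding elements of $\mathbb N^d$. By Dickson's lemma there are finitely many $\tau_i\in T$ with leading coefficient $1$ and $\mathrm{Exp}(T\setminus0)=\bigcup_i(\mathrm{Exp}(\tau_i)+\mathbb N^d)$. Given $v$, repeatedly subtract a multiple of some $\tau_ig^\beta$ that cancels the largest monomial of $v$ lying in $\mathrm{Exp}(T\setminus0)$. A subtraction changes no larger monomial, so this largest monomial strictly decreases, and the process stops. The result $\mathrm{nf}(v)$ has no monomial in $\mathrm{Exp}(T\setminus0)$, all its monomials are $\le\mathrm{Exp}(v)$, and $v-\mathrm{nf}(v)=\sum\tau_iu_i$ with explicit $u_i$. If two elements without monomials in $\mathrm{Exp}(T\setminus0)$ are congruent modulo $T$, their difference lies in $T$ and has no monomial in $\mathrm{Exp}(T\setminus0)$, so it is $0$. Hence $\mathrm{nf}(v)$ is unique, depends only on $v+T$, and is $0$ iff $v\in T$.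

**Step 5: proof of (b).** The space $T+\sum s_jU(H)$ is not a $U(G)$-submodule in general, so (a) does not apply directly. We cut down to a $U(H)$-module of finite rank. We may assume that $k\ge1$ and the $s_j$ are non-zero. Let $\hat e$ be the largest pair $(\alpha'',i)$ (compared first by $\alpha''$, then by $i$) occurring in the $s_j$. Only finitely many pairs are $\le\hat e$, because the $\alpha''$ are ordered first by degree. Let $Y$ be the span of all monomials $e_ig^\alpha$ with $(\alpha'',i)\le\hat e$.

- Since the $H$-part of $g^\alpha$ stands on the right, $Y$ is a free right $U(H)$-module of finite rank, with one basis element for each pair $\le\hat e$. It contains all $s_j$.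
- $Y$ is spanned by an initial segment of the monomial order, since monomials are compared first by $(\alpha'',i)$. So $v\in Y$ implies $\mathrm{nf}(v)\in Y$.

Let $D=(T\cap Y)+\sum s_jU(H)$, a right $U(H)$-submodule of $Y$. By (a) applied to $H$, membership of elements of $Y$ in $D$ is decidable. Finally,
$$v\in T+\sum_js_jU(H)\iff\mathrm{nf}(v)\in Y\ \text{ and }\ \mathrm{nf}(v)\in D.$$
($\Leftarrow$) holds since $v-\mathrm{nf}(v)\in T$. ($\Rightarrow$) If $v=t+\sum s_ju_j$ with $t\in T$, $u_j\in U(H)$, put $s=\sum s_ju_j\in Y$. Then $\mathrm{nf}(v)=\mathrm{nf}(s)\in Y$, and $\mathrm{nf}(v)-s=\mathrm{nf}(s)-s\in T\cap Y$, so $\mathrm{nf}(v)\in D$. $\square$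

No computability of $T$ was assumed: the finitely many $\tau_i$ are fixed data. By (a), every right submodule of $U(G)^m$ is finitely generated, that is, $U(G)$ is right Noetherian.

## 7. Finiteness in finitely presented algebras of $\mathcal N_2^2$ and $\mathcal N_2^2\cap\mathcal N_d\mathcal A$

**Notation.** Let $\mathfrak F$ be the free Lie algebra on $x_1,\dots,x_n$, $J=\gamma_3(\mathfrak F)$, and $F=\mathfrak F/\gamma_3(J)$, the free algebra of $\mathcal N_2^2$. Put $I=\gamma_3(F)=J/\gamma_3(J)$, $I'=[I,I]$, $M=F'$, $N=F/I$ (free nilpotent of class $2$, finite-dimensional), $U=U(N)$, $B=I/I'$.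

*Modules.* If $X\supseteq Y$ are ideals of $F$ with $[X,I]\subseteq Y$, then $I$ acts trivially on $X/Y$, which is therefore a right $U$-module. As $\gamma_3(I)=0$, this applies to $B=I/I'$ and to $I'=I'/0$. Let $a_1,\dots,a_l$ be the left-normed commutators of weight $3$ in the $x_i$. Since $\gamma_3(F)$ is spanned by left-normed commutators of length at least $3$ in the generators, $I=\sum a_jU(F)$, and $\varphi:U^l\to B$, $e_ju\mapsto a_j\cdot u+I'$, is a surjective module homomorphism.

*The bracket map.* Let $\pi:B\otimes B\to I'$, $b\otimes b'\mapsto[b,b']$. It is well defined because $[I',I]=0$, and it is onto. Let $\Delta:U\to U\otimes U$ be the coproduct, $\Delta(v)=v\otimes1+1\otimes v$ for $v\in N$. By (1), $\pi(y\Delta(u))=\pi(y)\cdot u$.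

*The kernel of $\pi$.* By the Shirshov–Witt theorem $J$ is a free Lie algebra, so $I=J/\gamma_3(J)$ is free nilpotent of class $2$. If $E_0$ is the basis of $B$ that comes from a free generating set of $J$, totally ordered, then the $[e,e']$ with $e<e'$ in $E_0$ form a basis of $I'$. So $\pi$ induces $\Lambda^2B\cong I'$. With $\sigma$ the flip on $B\otimes B$ and $\mathrm{alt}(y)=y-\sigma(y)$, and as $\operatorname{char}K\ne2$,
$$\ker\pi=\{y:\sigma y=y\}=\ker(\mathrm{alt}).$$

*The algebra.* Let $L=F/R^*$, $R^*=R_0+\Gamma$, where $R_0$ is the ideal generated by $r_1,\dots,r_k$, and $\Gamma=0$ (for $\mathcal N_2^2$) or $\Gamma=\gamma_{d+1}(M)$ (for $\mathcal N_2^2\cap\mathcal N_d\mathcal A$). Every finitely presented algebra of these varieties has this form. Note that $\Gamma\subseteq[M,M]\subseteq\gamma_4(F)\subseteq I$.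

The plan is to descend along $F\supseteq I\supseteq I'$. The layers $F/I=N$ and $I/I'=B$ are Noetherian, as in Proposition 1. The layer $I'$ is not, and we have to describe $R^*\cap I'$ by finite data. The next two lemmas show that the relations are finitely generated modulo a part that comes from brackets with $I$.

**Lemma 8.** With $R_1=R_0\cap I$, the right $U$-module $R_1/[R_1,I]$ is finitely generated.

*Proof.* $R_0/R_1$ embeds in $N$, which is finite-dimensional. Adding finitely many elements of $R_0$ to the list, we may assume $R_0=\sum Kr_i+R_1$. Let $C=[R_0,I]\subseteq R_1$. Then $C=\sum_i[r_i,I]+[R_1,I]$. Let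
$$D=\sum_{i,j}[r_i,a_j]\cdot U(F)+[R_1,I]\subseteq C.$$
We show $[r_i,a_j\cdot u]\in D$ for all $i,j$ and all words $u$ in the generators, by induction on the length of $u$. Length $0$ is clear. By (1),
$$[r_i,a_j\cdot ux]=[r_i,a_j\cdot u]\cdot x-[[r_i,x],a_j\cdot u].$$
The first term is in $D$ by induction, since $D$ is closed under the action of $F$. In the second, $[r_i,x]\in R_0=\sum Kr_h+R_1$, so it lies in $\sum_hK[r_h,a_j\cdot u]+[R_1,I]\subseteq D$ by induction. As $I$ is spanned by the $a_j\cdot u$, we get $C=D$, and $C/[R_1,I]$ is generated by the finitely many $[r_i,a_j]$. Next, $R_0/C$ is a right $U$-module because $[R_0,I]=C$. It is generated by the $r_i$, so its submodule $R_1/C$ is finitely generated by Noetherianity. Hence $R_1/[R_1,I]$ is finitely generated. $\square$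

**Lemma 9.** Let $\Gamma=\gamma_{d+1}(M)$. Put $I_1=I$, $I_i=\gamma_i(M)$ for $i\ge2$, and $\mathcal E=\sum_{i+j=d+1,\ i,j\ge1}[I_i,I_j]$. Then $\mathcal E\subseteq\Gamma\cap I'$ is an ideal, and $\Gamma/\mathcal E$ is a finitely generated right $U$-module.

*Proof.* **Step 1: bookkeeping.** All $I_i$ are ideals contained in $I$, since $\gamma_2(M)\subseteq\gamma_4(F)\subseteq I$. Also $I_{i+1}\subseteq I_i\subseteq\gamma_i(M)$ and $[I_i,M]\subseteq I_{i+1}$. We have $[I_i,I_j]\subseteq\gamma_{i+j}(M)$, so $\mathcal E\subseteq\Gamma\cap I'$. Since the $I_i$ decrease, $[I_i,I_j]\subseteq\mathcal E$ whenever $i+j\ge d+1$. By (1),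
$$\text{elements of }[I_i,I_j]\text{ bracketed with }e\text{ elements of }M\text{ lie in }\sum_{i'+j'=i+j+e}[I_{i'},I_{j'}].\tag{4}$$
Finally $[\Gamma,I]=[I_{d+1},I_1]\subseteq\mathcal E$, so $\Gamma/\mathcal E$ is a $U$-module.

**Step 2: which commutators survive modulo $\mathcal E$.** Let $\zeta_1,\dots,\zeta_t\in M$ span $M$ modulo $I$. Then $\Gamma$ is spanned by the $[f_1,\dots,f_{d+1}]$ with each $f_i\in\{\zeta_\alpha\}\cup I$. Suppose $f_i\in I$ for some $i\ge2$ and $c=[f_1,\dots,f_{i-1}]\in I$. Then $c\in I_{i-1}$, so $[c,f_i]\in[I_{i-1},I_1]$. Bracketing with the remaining $d+1-i$ elements of $M$ we land in $\mathcal E$, by (4). For $i\ge3$ the condition $c\in I$ is automatic, because $c\in[M,M]$. So the commutators not shown to be in $\mathcal E$ have $f_i\in\{\zeta_\alpha\}$ for all $i\ge3$, and $f_1,f_2$ are not both in $I$. They are the finitely many $[\zeta_{\alpha_1},\dots,\zeta_{\alpha_{d+1}}]$ and, up to sign, the elements $a\cdot\zeta_{\alpha_2}\cdots\zeta_{\alpha_{d+1}}$ with $a\in I$.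

**Step 3: the second family is finitely generated.** For $a\in I$ and a generator $x$ of $F$ we claim
$$a\cdot x\,\zeta_{\alpha_2}\cdots\zeta_{\alpha_{d+1}}\equiv a\cdot\zeta_{\alpha_2}\cdots\zeta_{\alpha_{d+1}}\,x\pmod{\mathcal E}.\tag{5}$$
Moving $x$ past $\zeta_{\alpha_i}$ changes the element by $[b,[x,\zeta_{\alpha_i}]]\cdot\zeta_{\alpha_{i+1}}\cdots\zeta_{\alpha_{d+1}}$, where $b=a\cdot\zeta_{\alpha_2}\cdots\zeta_{\alpha_{i-1}}\in I_{i-1}$ and $[x,\zeta_{\alpha_i}]\in\gamma_3(F)=I_1$. By (4) this lies in $\sum_{i'+j'=d+1}[I_{i'},I_{j'}]=\mathcal E$. Since $\mathcal E$ is an ideal, iterating (5) gives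
$$a_ju\cdot\zeta_{\alpha_2}\cdots\zeta_{\alpha_{d+1}}\equiv(a_j\cdot\zeta_{\alpha_2}\cdots\zeta_{\alpha_{d+1}})\cdot u\pmod{\mathcal E}$$
for all words $u$. So $\Gamma/\mathcal E$ is generated by the finitely many $[\zeta_{\alpha_1},\dots,\zeta_{\alpha_{d+1}}]$ and $a_j\cdot\zeta_{\alpha_2}\cdots\zeta_{\alpha_{d+1}}$. $\square$

If $\Gamma=0$, put $\mathcal E=0$.

**Lemma 10.** Let $R_1^*=R^*\cap I$ and $R_2^*=R^*\cap I'$. There are a $\sigma$-invariant right $U\otimes U$-submodule $\hat K\subseteq B\otimes B$ and finitely many $\hat t_j\in B\otimes B$ with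
$$R_2^*=\pi\Bigl(\hat K+\sum_j\hat t_j\Delta(U)\Bigr).\tag{6}$$

*Proof.* As $\Gamma\subseteq I$, the modular law gives $R_1^*=R_1+\Gamma$. Let $\mathcal K=[R_1^*,I]+\mathcal E\subseteq R_2^*$. Then $R_1^*/\mathcal K$ is a right $U$-module, the sum of images of $R_1/[R_1,I]$ and $\Gamma/\mathcal E$, so it is finitely generated by Lemmas 8 and 9. By Noetherianity its submodule $R_2^*/\mathcal K$ is finitely generated: $R_2^*=\mathcal K+\sum_jt_jU$ with finitely many $t_j\in R_2^*$. Choose $\hat t_j$ with $\pi(\hat t_j)=t_j$; then $\pi(\hat t_j\Delta(u))=t_j\cdot u$. With $\mathbf B=(R_1^*+I')/I'$ and $B^{(i)}=(I_i+I')/I'$, which are $U$-submodules of $B$, put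
$$\hat K=\mathbf B\otimes B+B\otimes\mathbf B+\sum_{i+j=d+1}B^{(i)}\otimes B^{(j)}$$
(without the last sum if $\Gamma=0$). This is a $\sigma$-invariant $U\otimes U$-submodule, and since $[I',I]=0$, $\pi(\hat K)=[R_1^*,I]+\mathcal E=\mathcal K$. $\square$

## 8. Deciding the word problem in $\mathcal N_2^2$ and $\mathcal N_2^2\cap\mathcal N_d\mathcal A$

**Proof of Theorem 3.** Let a Lie polynomial $w\in\mathfrak F$ be given. We decide whether its image in $F$ lies in $R^*$. For elements of $\mathfrak F$ we write $w\in R^*$ etc. to mean that the image lies there.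

**Step 1: from $F$ to $I$.** Fix Lie polynomials $\rho_1,\dots,\rho_t\in R^*$ whose images form a basis of $(R^*+I)/I\subseteq N$. By linear algebra in $N$ decide whether $w\in R^*+I$. If not, answer "no". Otherwise subtract a combination of the $\rho_i$ to get $w_1\in J$ with $w\in R^*\iff w_1\in R_1^*$.

**Step 2: from $I$ to $I'$.** Write $w_1$ as a combination of left-normed monomials. Since $J$ is the sum of the homogeneous components of $\mathfrak F$ of degree $\ge3$, the parts of degree $1$ and $2$ cancel, and we get $w_1=\sum a_j\cdot u_j$ with $u_j$ in the free associative algebra $U(\mathfrak F)$. Let $\bar u_j\in U$ be the images. Let $D_1=\varphi^{-1}((R_1^*+I')/I')$, a right submodule of $U^l$. By Lemma 7(a) with $G=N$ decide whether $(\bar u_j)\in D_1$. If not, then $w_1\notin R_1^*$; answer "no". If yes, we get $(\bar u_j)=\sum\tau_ic_i$ with $\tau_i\in D_1$ from the fixed finite list. Fix Lie polynomials $\delta_i\in J$ whose images lie in $R_1^*$ and represent $\varphi(\tau_i)$, let $\tilde c_i\in U(\mathfrak F)$ be lifts of $c_i$, and put $w_2=w_1-\sum\delta_i\cdot\tilde c_i$.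 The image of $w_2$ in $B$ is $\varphi((\bar u_j))-\sum\varphi(\tau_i)c_i=0$. So the image of $w_2$ lies in $I'$, that is, $w_2\in[J,J]$, and $w\in R^*\iff w_2\in R_2^*$.

**Step 3: lift to $B\otimes B$.** $[J,J]$ is a graded subspace of $\mathfrak F$, spanned by the elements $[a_i\cdot u,a_j\cdot v]$ ($u,v$ words), finitely many in each degree. By linear algebra write $w_2=\sum_hc_h[a_{i_h}\cdot u_h,a_{j_h}\cdot v_h]$. Put
$$y=\sum_hc_h\,e_{i_h}\bar u_h\otimes e_{j_h}\bar v_h\in U^l\otimes U^l=(U\otimes U)^{l^2},\qquad\bar y=(\varphi\otimes\varphi)(y)\in B\otimes B.$$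
The image of $w_2$ in $F$ is $\pi(\bar y)$.

**Step 4: remove $\ker\pi$.** By (6) we have to decide whether $\bar y\in\hat K+\sum\hat t_j\Delta(U)+\ker\pi$. Lemma 7(b) does not fit this sum: $\ker\pi$, the space of symmetric tensors, is not a $U\otimes U$-submodule (for $n\ge2$). Indeed, if $b$ is the class of $[x_2,x_1,x_1]$, then $b\cdot x_1$ is the class of $[x_2,x_1,x_1,x_1]$. These are non-zero elements of $B$ of different degrees, since $I'$ starts in degree $6$. So $(b\otimes b)(x_1\otimes1)=b\cdot x_1\otimes b$ is not symmetric. Instead we apply $\mathrm{alt}$, which kills $\ker\pi$ and nothing more. We claim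
$$\pi(\bar y)\in R_2^*\iff\mathrm{alt}(\bar y)\in\hat K+\sum_j\mathrm{alt}(\hat t_j)\Delta(U).\tag{7}$$
Note that $\sigma$ commutes with the action of $\Delta(U)$, because $\Delta$ is cocommutative.

($\Rightarrow$) If $\pi(\bar y)=\pi(k+\sum\hat t_j\Delta(u_j))$ with $k\in\hat K$, then, as $\ker\pi=\ker(\mathrm{alt})$, $\mathrm{alt}(\bar y)=\mathrm{alt}(k)+\sum\mathrm{alt}(\hat t_j)\Delta(u_j)$, and $\mathrm{alt}(k)\in\hat K$ because $\hat K$ is $\sigma$-invariant.

($\Leftarrow$) Let $\mathrm{alt}(\bar y)=k+\sum\mathrm{alt}(\hat t_j)\Delta(u_j)$ with $k\in\hat K$. Apply $\mathrm{alt}$ and use $\mathrm{alt}^2=2\,\mathrm{alt}$: we get $2\,\mathrm{alt}(\bar y)=\mathrm{alt}(k)+2\sum\mathrm{alt}(\hat t_j\Delta(u_j))$, so $\mathrm{alt}\bigl(\bar y-\tfrac12k-\sum\hat t_j\Delta(u_j)\bigr)=0$. Hence $\pi(\bar y)=\pi\bigl(\tfrac12k+\sum\hat t_j\Delta(u_j)\bigr)\in R_2^*$ by (6).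

**Step 5: apply Lemma 7(b).** Let $\hat T=(\varphi\otimes\varphi)^{-1}(\hat K)$, a right $U\otimes U$-submodule of $(U\otimes U)^{l^2}$ that contains $\ker(\varphi\otimes\varphi)$, and choose $\hat y_j$ with $(\varphi\otimes\varphi)(\hat y_j)=\hat t_j$. Since $\varphi\otimes\varphi$ is surjective and commutes with the flips, (7) says
$$w_2\in R_2^*\iff\mathrm{alt}(y)\in\hat T+\sum_j\mathrm{alt}(\hat y_j)\Delta(U).$$
Now $U\otimes U=U(N\oplus N)$, and $\Delta(U)=U(H)$ for the diagonal subalgebra $H=\{(v,v)\}$ of the nilpotent Lie algebra $G=N\oplus N$. So the right-hand side is decidable by Lemma 7(b). $\square$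

With this, Theorems 2 and 3 are proved: $\mathcal V\cap\mathcal N_3\mathcal A$ has decidable word problem, $\mathcal V\subseteq\mathcal N_2^2$ does not, and $(S_c)$ is false for every $c\ge2$.

## 9. Every indicator must contain $\mathcal A\mathcal N_2$

**Proof of Theorem 4.** Let $\mathcal I$ be a variety and $c\ge2$. We use one device twice: if $\mathcal W\subseteq\mathcal N_2^2$ has undecidable word problem and $\mathcal W\cap\mathcal I=\mathcal N_2^2\cap\mathcal I$, then $\mathcal I$ is not an indicator. For if it were, then undecidability of $\mathcal W$ would give undecidability of $\mathcal W\cap\mathcal I=\mathcal N_2^2\cap\mathcal I$ and hence of $\mathcal N_2^2$, against Theorem 3. (Both varieties lie in $\mathcal N_c^2$.)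

**The case $\mathcal N_2^2\cap\mathcal I\subseteq\mathcal Z$.** Then $\mathcal Z\cap\mathcal I=\mathcal N_2^2\cap\mathcal I$, and $\mathcal Z$ is undecidable by Section 5. So $\mathcal I$ is not an indicator. This covers $\mathcal I=\mathcal A\mathcal N_2$, as $\mathcal A\mathcal N_2\subseteq\mathcal Z$.

**The case $\mathcal A\mathcal N_2\not\subseteq\mathcal I$.** Since $\operatorname{char}K=0$, varieties are defined by multilinear identities. So some multilinear identity $g(t_1,\dots,t_k)$ of $\mathcal I$ fails in $\mathcal A\mathcal N_2$. If $k\le2$, then $g$ is a non-zero multiple of $t_1$ or of $[t_1,t_2]$, so $\mathcal I\subseteq\mathcal A$, and we replace $g$ by $[t_1,t_2,t_3]$. This is an identity of $\mathcal I$ that fails in $\mathcal A\mathcal N_2$: nilpotent algebras of class $3$ lie in $\mathcal A\mathcal N_2$, since $[\gamma_3,\gamma_3]\subseteq\gamma_6$. So let $k\ge3$. Put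
$$\mathcal V_g=\{L\in\mathcal N_2^2:\ [g(c_1,\dots,c_k),b,w]=0\ \text{ for all }c_i,w\in L,\ b\in\gamma_3(L)\}.$$
This is a variety. On algebras of $\mathcal I$ the polynomial $g$ vanishes, so $\mathcal V_g\cap\mathcal I=\mathcal N_2^2\cap\mathcal I$. As $k\ge3$, the values of $g$ lie in $\gamma_3(L)$, so $\mathcal Z\subseteq\mathcal V_g$. It suffices to show that $\mathcal V_g$ has undecidable word problem, and for this we verify (3) for $\mathcal U=\mathcal V_g$. We must express every $f\cdot u$ through values of $g$. The plan is to write $g(c,c_2,\dots,c_k)=c\cdot h(c_2,\dots,c_k)$, to choose values in $\mathfrak h$ for which $h\ne0$ in $A$, and to use that $A$ is simple.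

**Step 1: $h$ is non-zero in the enveloping algebra of a free class-$2$ algebra.** Let $\mathfrak F$ be free on $t_1,\dots,t_k$, $J=\gamma_3(\mathfrak F)$, $N=\mathfrak F/J$. Let $\omega=\bigoplus t_iK\langle t\rangle$ be the augmentation ideal of $U(\mathfrak F)=K\langle t\rangle$, and $\mathfrak r=\ker(U(\mathfrak F)\to U(N))=U(\mathfrak F)J$. We have $g\in J$, and $g\notin[J,J]$, since $\mathfrak F/[J,J]$ is free in $\mathcal A\mathcal N_2$ and $g$ fails there.

We show $J\cap\omega\mathfrak r=[J,J]$. By PBW, $U(\mathfrak F)=\bigoplus_bb\,U(J)$, with $b$ running over ordered monomials in a basis of a complement of $J$, including $b=1$. Let $\omega(J)=U(J)J$ be the augmentation ideal of $U(J)$. Then $\omega=\omega(J)\oplus\bigoplus_{b\ne1}bU(J)$: the right side lies in $\omega$ and, like $\omega$, has codimension $1$. Also $\omega(J)J=\omega(J)U(J)J=\omega(J)^2$. So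
$$\omega\mathfrak r=\omega U(\mathfrak F)J=\omega J=\omega(J)^2\oplus\bigoplus_{b\ne1}b\,\omega(J),$$
and, as $J$ lies in the summand $b=1$, $J\cap\omega\mathfrak r=J\cap\omega(J)^2$. Clearly $[J,J]\subseteq\omega(J)^2$. Conversely, the homomorphism from $U(J)$ to the symmetric algebra $U(J/[J,J])$ maps $\omega(J)^2$ into degrees $\ge2$, and it maps $J$ into degree $1$ with kernel $[J,J]$. So $J\cap\omega(J)^2\subseteq[J,J]$.

Hence $g\notin\omega\mathfrak r=\bigoplus t_i\mathfrak r$. Writing $g=\sum t_ih_i$ in $K\langle t\rangle$, some $h_i\notin\mathfrak r$. Renumber the variables so that $h=h_1\notin\mathfrak r$; this changes neither $\mathcal V_g$ nor the fact that $g$ is an identity of $\mathcal I$.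

**Step 2: $g(c,c_2,\dots,c_k)=c\cdot h(c_2,\dots,c_k)$.** As $g$ is multilinear, it is a combination of left-normed commutators $[t_1,t_{\sigma(2)},\dots,t_{\sigma(k)}]$. Indeed, a Lie monomial that contains $t_1$ is, up to sign, $t_1$ or $[a,b]$ with $t_1$ in $a$. And $[a,b]=a\cdot b$ with $b$ expanded as an associative polynomial, so we may use induction on $a$. In the associative expansion of such a commutator the only monomial beginning with $t_1$ is $t_1t_{\sigma(2)}\cdots t_{\sigma(k)}$. So if $g=\sum c_\sigma[t_1,t_{\sigma(2)},\dots,t_{\sigma(k)}]$, then $h=\sum c_\sigma t_{\sigma(2)}\cdots t_{\sigma(k)}$, and in every Lie algebra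
$$g(c,c_2,\dots,c_k)=c\cdot h(c_2,\dots,c_k).\tag{8}$$

**Step 3: values in $\mathfrak h$ with $h\ne0$ in $A$.** Take $r\ge k-2$ in $\Pi$. For a skew matrix $(\lambda_{ij})_{2\le i,j\le k}$ over $K$ put $\mu_{ij}=-\tfrac12\lambda_{ij}$, so that $\mu_{ji}-\mu_{ij}=\lambda_{ij}$, and
$$n_i=y_{i-2}+\sum_j\mu_{ij}x_{j-2}\in\mathfrak h\qquad(2\le i\le k).$$
Then $[n_i,n_j]=(\mu_{ji}-\mu_{ij})z=\lambda_{ij}z$. The $n_i$ together with $z$ are linearly independent. Extending them to a basis of $\mathfrak h$ and using PBW, we see that ordered monomials in the $n_i$ are linearly independent in $A=U(\mathfrak h)/(z-1)$. The image of $h$ in $U(N)$ lies in the enveloping algebra of the free class-$2$ algebra on $t_2,\dots,t_k$. By PBW there it is $\sum_bc_b(z_{ij})t^b$, with central $z_{ij}=[t_i,t_j]$ $(i<j)$, ordered monomials $t^b$, polynomials $c_b$, and some $c_b\ne0$. Substituting $t_i\mapsto n_i$, so that $z_{ij}\mapsto\lambda_{ij}z=\lambda_{ij}$ in $A$, we get $h(n_2,\dots,n_k)=\sum_bc_b(\lambda_{ij})n^b$ in $A$. Since $K$ is infinite, $(\lambda_{ij})$ can be chosen such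 that this is non-zero.

**Step 4: $A$ is simple.** Let $0\ne u\in A$. If some $y$ occurs in $u$, choose a monomial $x^\alpha y^\beta$ of $u$ with $|\beta|$ maximal and an $i$ with $\beta_i>0$. Replacing $u$ by $ux_i-x_iu$ replaces every $x^{\alpha'}y^{\beta'}$ by $\beta'_i\,x^{\alpha'}y^{\beta'-\varepsilon_i}$. This is non-zero, since $\operatorname{char}K=0$ and monomials with $\beta'_i>0$ stay distinct, and the maximal $|\beta|$ drops. Repeating this we reach a non-zero element of $K[x]$. On $K[x]$, $u\mapsto y_iu-uy_i$ is $\partial_i$, and suitable derivatives lead to a non-zero constant. All these elements lie in $AuA$, so $1\in AuA$. Applied to $u=h(n_2,\dots,n_k)$, this gives $1=\sum_iu_i\,h(n_2,\dots,n_k)\,v_i$ with $u_i,v_i\in A$.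

**Step 5: (3) holds for $\mathcal U=\mathcal V_g$.** In the algebra $L$ presented by $\Pi$ in $\mathcal V_g$, for $u\in A$ and by (8),
$$f\cdot u=\sum_i(f\cdot u_i)\cdot h(n_2,\dots,n_k)\,v_iu=\sum_ig(f\cdot u_i,n_2,\dots,n_k)\cdot v_iu.$$
So $f\cdot u$ is a combination of elements $X\cdot v$ with $X$ a value of $g$ and $v$ a word in the $x_i,y_i$. We show $[X\cdot v,b,w]=0$ for all $b\in\gamma_3(L)$, $w\in L$, by induction on the length of $v$. Length $0$ is the identity of $\mathcal V_g$. For a letter $x$, by (1),
$$[X\cdot vx,b]=[X\cdot v,b]\cdot x-[X\cdot v,b\cdot x].$$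
By induction the first term is $0$, and the second is central because $b\cdot x\in\gamma_3(L)$. So $[X\cdot vx,b,w]=0$. Thus (3) holds. Since $\mathcal Z\subseteq\mathcal V_g$, Proposition 6 shows that $\mathcal V_g$ has undecidable word problem, and $\mathcal I$ is not an indicator.

**Step 6: the varieties $\mathcal N_d\mathcal A$.** The algebra $\mathfrak h\oplus K[t]$ of the example in Section 2 lies in $\mathcal A\mathcal N_2$, and $0\ne K[t]\subseteq\gamma_{d+1}(L')$ for every $d$. So $\mathcal A\mathcal N_2\not\subseteq\mathcal N_d\mathcal A$, and no $\mathcal N_d\mathcal A$ is an indicator. $\square$
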